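
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Isoperimetric curves that avoid the origin\\ in planes with increasing log-concave radial density}


\begin{abstract}
Weight both perimeter and area in the plane by a radial density
$\Psi=e^{\psi(r)}$ with $\Psi(0)=0$, $\psi'>0$ and $\psi''<0$. For $\Psi=r^p$, $p>0$,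
an isoperimetric curve is a circle through the origin, and it was conjectured that
in general every isoperimetric curve passes through the origin. We disprove this.
For $\Psi=1/\log(1+1/r)$ and every area, and for $\Psi=re^r$ and every sufficiently
large area, isoperimetric regions exist and each of them contains a neighborhood of the
origin. The main tool is a first integral of the curvature equation. It shows that a
boundary loop through the origin sweeps an angle $2\Theta$ given by an explicit integral.
Embeddedness and minimality restrict $\Theta$. This gives necessary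
conditions for an isoperimetric curve to pass through the origin, and two general criteria
under which isoperimetric curves avoid it.
\end{abstract}

\section{Introduction}

\subsection*{The question}

A density on the plane is a function $\Psi$, positive away from the origin, that weights
both area and length: a region $R$ with boundary curve $C$ has weighted area
$\int_R\Psi\,dA$ and weighted perimeter $\int_C\Psi\,ds$. The isoperimetric problem asks for
the least weighted perimeter that encloses a given weighted area. A region attaining the
minimum is called \emph{isoperimetric}, and so is its boundary curve.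

When the density is radial and increases with the distance $r$ to the origin, two
tendencies compete. Discs about the origin use the cheapest part of the plane. But if
$\Psi$ vanishes at the origin, boundary near the origin is almost free, and it may pay to
let the curve run through that point. For the power densities $r^p$, $p>0$, the second
tendency wins: it is known that an isoperimetric curve is a circle through the origin.
For $\Psi=e^\psi=r^p$ we have $\psi'=p/r>0$ and $\psi''=-p/r^2<0$, and one may guess that
these two signs are what matters.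

\begin{conjecture}[posed in \cite{rp}]
Consider a plane with smooth radial density $\Psi(r)=e^{\psi(r)}$ except that $\Psi(0)=0$:
$\Psi$ is smooth and positive for $r>0$ and continuous at the origin, so that
$\psi(r)\to-\infty$ as $r\to0^+$. If $\psi'>0$ and $\psi''<0$ for all $r>0$, then an
isoperimetric curve must pass through the origin.
\end{conjecture}

The claim is that for every weighted area for which an isoperimetric region exists, every
isoperimetric curve enclosing that area passes through the origin. Existence is not part of
the claim. We show that the conjecture is false.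

\subsection*{Two ways in which it can fail}

Suppose an isoperimetric curve has an arc that leaves the origin, reaches its largest
distance $r_0$, and returns. Let $F(r)$ be the ratio of weighted area to weighted perimeter
of the disc $B_r$. We shall see that the angle $\gamma$ between the outward normal
and the radial direction satisfies
\[
\cos\gamma=\frac{F(r)}{F(r_0)}
\]
along such an arc. This determines the arc, including the angle $2\Theta(r_0)$ that it sweeps
around the origin. For $r^p$ one gets $\Theta=\pi/2$, a circle.

\emph{Failure at infinity.} If $F$ is nearly constant over a long range of $r$, then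
$\cos\gamma$ is nearly $1$ there, and the arc winds almost like a circle about the origin. If
$2\Theta(r_0)>2\pi$, it crosses itself, which the boundary of a minimizer cannot do. This
happens for $re^r$ and large $r_0$.

\emph{Failure at the origin.} At the origin the region has a corner of opening $2\Theta$ and
its complement a corner of opening $2\pi-2\Theta$. If $r\psi'\to0$ as $r\to0$, so that $\Psi$
vanishes more slowly than every positive power of $r$, then a corner of opening less than $\pi$
can be cut off profitably, as in the Euclidean plane, so only $\Theta=\pi/2$ is possible. For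
$1/\log(1+1/r)$, however, $\Theta(r_0)$ is larger than $\pi/2$ for every $r_0$.

\subsection*{Conventions and results}

We write $w=\Psi=e^{\psi}$, $B_r$ for the open disc of radius $r$ about $0$,
$C_r=\partial B_r$, and $|E|_w=\int_Ew\,dA$, while $|E|$ is Lebesgue measure. Regions are
measurable sets modulo null sets, with weighted perimeter
\[
P(E)=\sup\Big\{\int_E\operatorname{div}X\,dA:\ X\in C^1_c(\mathbb R^2\setminus\{0\};\mathbb R^2),\
|X|\le w\Big\}.
\]
Prescribed areas are weighted, positive and finite.
Let $U$ and $V$ be the open sets of points near which $E$, respectively its complement, has full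
measure, and put $\partial E=\mathbb R^2\setminus(U\cup V)$. ``The isoperimetric curve passes
through the origin'' means $0\in\partial E$. We call $w$ \emph{admissible} if it satisfies the
hypotheses of the conjecture:
\begin{equation}\label{eq:hyp}
\psi\in C^\infty(0,\infty),\qquad \psi'>0,\qquad\psi''<0,\qquad\psi(0^+)=-\infty .
\end{equation}
Put
\[
b(r)=rw(r),\qquad a(r)=\int_0^rb(\rho)\,d\rho,\qquad F=\frac ab,\qquad h=\psi'+\frac1r,
\]
\begin{equation}\label{eq:Theta}
\Theta(r_0)=\int_0^{r_0}\frac{F(r)}{\sqrt{F(r_0)^2-F(r)^2}}\,\frac{dr}r .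
\end{equation}
Here $2\pi a(r)=|B_r|_w$ and $2\pi b(r)=P(B_r)$, so $F$ is the ratio mentioned above, and $h=b'/b$.
Lemma~\ref{lem:F} shows that $F$ is positive and strictly increasing and that
$\Theta(r_0)<\infty$.

\begin{theorem}[Disproof]\label{thm:disproof}
The densities
\[
\Psi_0(r)=\frac1{\log(1+1/r)},\qquad\Psi_1(r)=re^r
\]
are admissible, and isoperimetric regions exist for every area. For $\Psi_0$ and every $A>0$, and
for $\Psi_1$ and every $A\ge|B_{126}|_w$, every isoperimetric region of area $A$ contains a
neighborhood of the origin (up to a null set). So no isoperimetric curve of area $A$ passes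
through the origin. Moreover, at least one isoperimetric region of area $A$ is the interior of a
single smooth Jordan curve around the origin.
\end{theorem}

By the last sentence nothing changes if one admits only regions bounded by nice curves, or only
Jordan domains: the minimum over the smaller class is the same, so minimizers in the smaller class
are minimizers here.

\begin{theorem}[Necessary conditions]\label{thm:necessary}
Let $w$ be admissible. Suppose an isoperimetric curve enclosing area $A=|B_R|_w$ passes through the
origin. Then there is $r_0>R$ with $\Theta(r_0)\le\pi$. If moreover $r\psi'(r)\to p\in[0,\infty)$ as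
$r\to0$, then for this $r_0$
\[
\frac{\pi}{2(p+1)}\le\Theta(r_0)\le\pi-\frac{\pi}{2(p+1)} .
\]
\end{theorem}

These conditions are necessary; we do not claim that they are sufficient. For $w=r^p$ we have
$\Theta\equiv\pi/2$, the midpoint of the interval. The interval shrinks to this midpoint as $p\to0$.

\begin{theorem}\label{thm:monotone}
Let $w$ be admissible with $r\psi'$ nondecreasing, and let $E$ be isoperimetric.
\begin{enumerate}
\item[(a)] $0\notin V$.
\item[(b)] If $0\in U$, then the circular symmetrization $E^*$ of $E$ (Section~\ref{sec:symm}) is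
isoperimetric and is the interior of one smooth Jordan curve around $0$.
\item[(c)] If moreover $r\psi'\to0$ as $r\to0$, then $0\in U$ (for every area).
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:growth}
Let $w$ be admissible, and suppose that for some $\nu\in(0,1]$ we have
$\psi'(tr)/\psi'(r)\to t^{\nu-1}$ as $r\to\infty$ for all $t>0$. If $\nu>\frac12$, or if
$r\psi'\to p\in[0,\infty)$ at $0$ and $\nu>\frac p{2p+1}$, then isoperimetric regions exist for all
areas, and for all sufficiently large areas no isoperimetric curve passes through the origin. In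
particular (with $\nu=1$) this holds if $\lim_{r\to\infty}\psi'>0$, for example for $e^{qr}\Psi$ with
$q>0$ and any admissible $\Psi$.
\end{theorem}

The growth condition holds for instance for $\Psi=r^pe^{r^\nu}$, $p>0$, $0<\nu\le1$, where
$\psi'=p/r+\nu r^{\nu-1}$ and $r\psi'\to p$ at $0$.

Section~\ref{sec:first} derives the first integral and works the two mechanisms out by hand on
model densities. Sections~\ref{sec:min} and~\ref{sec:symm} supply existence, regularity and
symmetrization, Section~\ref{sec:components} classifies the boundary components of a symmetrized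
minimizer, and the theorems are proved in Sections~\ref{sec:corner}--\ref{sec:growth}.

\section{The first integral, and model cases}\label{sec:first}

\subsection{Elementary facts}

\begin{lemma}\label{lem:F}
Let $w$ be admissible. Then $h$ is strictly decreasing, $h>1/r$, $b'=hb$ and $b(0^+)=0$. Moreover
\[
0<F\le\frac r2,\qquad hF<1,\qquad F'=1-hF>0,
\]
so $F$ is strictly increasing with $F(0^+)=0$. Finally, $\Theta(r_0)<\infty$ for every $r_0$, and
$|B_r|_w=2\pi a(r)\to\infty$ as $r\to\infty$.
\end{lemma}

\begin{proof}
The first statements follow from $\psi''<0$, $\psi'>0$, $b'=w+r\psi'w$ and $w(0^+)=0$. Since $h$ is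
strictly decreasing and $b(0^+)=0$, $b(r)=\int_0^rhb\,d\rho>h(r)a(r)$, that is, $hF<1$. Hence
$F'=1-ab'/b^2=1-hF>0$.
Since $w$ is increasing, $a(r)\le w(r)r^2/2$, so $F\le r/2$. In \eqref{eq:Theta}, near $r=0$ the integrand
is at most $\frac12(F(r_0)^2-F(r)^2)^{-1/2}$, which is bounded there; near $r_0$ we have
$F(r_0)^2-F(r)^2\ge c(r_0-r)$ with $c>0$ because $F'(r_0)>0$, and $(r_0-r)^{-1/2}$ is integrable.
Finally, $w\ge w(1)$ on $[1,\infty)$.
\end{proof}

The sign of $\psi''$ enters through the monotonicity of $h$, above all through $F'>0$. The sign of $\psi'$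
makes $w$ increasing: dilating a set toward the origin then lowers its perimeter
(Lemma~\ref{lem:mono}).

\subsection{The curvature equation}

Let $C\subset\mathbb R^2\setminus\{0\}$ be a smooth curve bounding a region $E$ locally, with outward unit
normal $n$. Travel along $C$ in the direction $T$ obtained by turning $n$ by $+90^\circ$, so that $E$ is on
the left, and let a prime on quantities along $C$ denote the derivative with respect to arclength. The
curvature $\kappa$ is the derivative of the angle of $n$; it is $1/r$ on $C_r$ with $n=e_r$. If $C$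
is moved with compactly supported normal speed $u$, then perimeter and area change at the rates
$\int w(\kappa+\psi'\,n\cdot e_r)u\,ds$ and $\int wu\,ds$. Hence stationarity of perimeter at fixed area
means that, with one constant $H$ for the whole boundary,
\begin{equation}\label{eq:curv}
\kappa+\psi'(r)\,n\cdot e_r=H .
\end{equation}
The left-hand side equals $h(r)$ on a centered circle $C_r$ with $n=e_r$.

\begin{lemma}[First integral]\label{lem:first}
On a curve satisfying \eqref{eq:curv} write $n=\cos\gamma\,e_r+\sin\gamma\,e_\theta$, so that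
$T=-\sin\gamma\,e_r+\cos\gamma\,e_\theta$. Then
\begin{equation}\label{eq:ode}
r'=-\sin\gamma,\qquad\theta'=\frac{\cos\gamma}r,\qquad\gamma'=H-h(r)\cos\gamma,
\end{equation}
and on each connected curve there is a constant $J$ with
\begin{equation}\label{eq:first}
b\cos\gamma-Ha=J,\qquad\text{that is,}\qquad\cos\gamma=G_J(r):=HF(r)+\frac J{b(r)} .
\end{equation}
\end{lemma}

\begin{proof}
The first two equations are the components of $T$. The angle of $n$ is $\theta+\gamma$, so
$\kappa=\gamma'+\cos\gamma/r$, and \eqref{eq:curv} becomes the third. Since $db/dr=hb$,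
\[
(b\cos\gamma)'=-hb\sin\gamma\cos\gamma-b\sin\gamma\,(H-h\cos\gamma)=-Hb\sin\gamma=Hb\,r'=H\,(a(r))'.
\qedhere
\]
\end{proof}

If $r\to0$ along a curve, then $b\cos\gamma-Ha\to0$, so $J=0$. The curves with $J=0$ can be described completely.

\begin{lemma}[Loops through the origin]\label{lem:loop}
Let $H>0$ and let $\Gamma$ be a connected smooth embedded curve, closed as a subset of
$\mathbb R^2\setminus\{0\}$ and bounded, that satisfies \eqref{eq:curv} with $J=0$. Then $\Gamma$ is not a
closed curve, and $r\to0$ at both of its ends. Let $\theta$ be a continuous choice of the angle along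
$\Gamma$. There are $r_0>0$ with $HF(r_0)=1$ and $\theta_0$ such that
\begin{equation}\label{eq:loop}
\cos\gamma=\frac{F(r)}{F(r_0)},\qquad
\Gamma=\{\theta=\theta_0\pm\beta(r),\ 0<r\le r_0\},\qquad
\beta(r)=\int_r^{r_0}\frac{F(\rho)}{\sqrt{F(r_0)^2-F(\rho)^2}}\,\frac{d\rho}\rho .
\end{equation}
The function $\beta$ is strictly decreasing, $\beta(0^+)=\Theta(r_0)$, and $r\beta'(r)\to0$ as $r\to0$. Moreover,
$\Theta(r_0)\le\pi$.
\end{lemma}

\begin{proof}
By \eqref{eq:first}, $\cos\gamma=HF>0$, so we may take $\gamma\in(-\frac\pi2,\frac\pi2)$, and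
$\gamma'=H-hHF=H(1-hF)>0$. A strictly monotone function cannot return to its initial value, so $\Gamma$
is not closed. It is therefore an embedded line that leaves every compact subset of
$\mathbb R^2\setminus\{0\}$ at both ends; being bounded, it has $r\to0$ there. Hence $r$ attains a maximum
$r_0$. At a maximum point $\sin\gamma=0$, so $\gamma=0$ and $HF(r_0)=1$, which gives the formula for $\cos\gamma$.

Since $\gamma$ is increasing, $\gamma<0$ before this point and $\gamma>0$ after it. By $r'=-\sin\gamma$,
$r$ is strictly monotone on each side. Also $\theta'>0$ and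
\[
\Big|\frac{d\theta}{dr}\Big|=\frac{\cot|\gamma|}r=\frac1r\,\frac{F(r)}{\sqrt{F(r_0)^2-F(r)^2}} ,
\]
which gives \eqref{eq:loop}, with $\theta_0$ the angle at the maximum point. The limit of
$r\beta'=-\cot|\gamma|$ is $0$ because $F(0^+)=0$.
If $\Theta(r_0)>\pi$, then $\beta(r)=\pi$ for some $r\in(0,r_0)$, and the two distinct parameter
points at $\theta_0\pm\pi$ on $C_r$ are the same point of the plane. This contradicts embeddedness.
\end{proof}

\subsection{Three model computations}

\begin{example}[$w=r^p$, $p>0$]\label{ex:power}
Here $a=r^{p+2}/(p+2)$ and $F=r/(p+2)$, so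
$\beta(r)=\int_r^{r_0}(r_0^2-\rho^2)^{-1/2}d\rho=\arccos(r/r_0)$. The loop is
$r=r_0\cos(\theta-\theta_0)$, the circle through the origin with diameter $r_0$, and $\Theta\equiv\pi/2$.
\end{example}

\begin{example}[$w=re^r$]\label{ex:exp}
Now $b=r^2e^r$ and $a=(r^2-2r+2)e^r-2$, so
\[
F=1-\frac2r+\frac{2(1-e^{-r})}{r^2}\ge1-\frac2r .
\]
Also $F<1/h<1$, since $h=1+2/r$. So $F$ is nearly constant for large $r$, and the loop winds: as
$F/\sqrt{F(r_0)^2-F^2}\ge F/F(r_0)\ge F$ for $0<r<r_0$, we get for $r_0>126$
\[
\Theta(r_0)\ge\int_2^{r_0}F\,\frac{dr}r\ge\int_2^{r_0}\Big(\frac1r-\frac2{r^2}\Big)dr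
=\log\frac{r_0}2-1+\frac2{r_0}>\log63-1 .
\]
Since $\log63=6\log2-\log\frac{64}{63}>6\log2-\frac1{63}$ and $\log2>0.693$, the right-hand side exceeds
$3.142>\pi$. By Lemma~\ref{lem:loop} no embedded loop through the origin satisfying \eqref{eq:curv} reaches
farther than $126$.
\end{example}

\begin{example}[The corner rule for $w=r^p$, $p\ge0$]\label{ex:corner}
Let $\varphi$ be the angle measured from some ray, and let $0<(p+1)\eta<\frac\pi2$. The path from $\varepsilon e^{i\eta}$
straight to the origin and on to $\varepsilon e^{-i\eta}$ costs
$2\int_0^\varepsilon r^p\,dr=\frac2{p+1}\varepsilon^{p+1}$. On the sector $|\varphi|\le\eta$ the map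
$\zeta=z^{p+1}/(p+1)$ is injective with $|d\zeta|=|z|^p|dz|$, so it turns weighted length into Euclidean length. The two
endpoints go to points of modulus $\varepsilon^{p+1}/(p+1)$ and arguments $\pm(p+1)\eta$. The preimage of the
segment between these, the arc $r^{p+1}\cos((p+1)\varphi)=\varepsilon^{p+1}\cos((p+1)\eta)$, costs
\[
\frac{2\sin((p+1)\eta)}{p+1}\,\varepsilon^{p+1}<\frac2{p+1}\,\varepsilon^{p+1}.
\]
The area involved is of order $\varepsilon^{p+2}$, hence negligible. So a corner of opening
$2\eta<\pi/(p+1)$ at the origin is worth cutting off, whether it belongs to the region or to its complement.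
\end{example}

To disprove the conjecture for $re^r$ we still have to prove that a minimizer of area $|B_R|_w$ with the
origin on its boundary contains such a loop in its boundary, and that the loop has $r_0>R$; the latter is not
obvious, since the boundary may have other components. This is Theorem~\ref{thm:necessary}. To conclude
that minimizers contain the origin in their interior, we also have to exclude minimizers that stay away from the
origin. This is Theorem~\ref{thm:monotone}(a).

\section{Minimizers: existence, regularity, boundedness}\label{sec:min}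

From now on $w$ is admissible.

\subsection{Standard facts}

If $P(E)<\infty$, then $E$ has locally finite perimeter in $\mathbb R^2\setminus\{0\}$, because $w$ is bounded
below on compact subsets. We use the following textbook facts. There are a reduced boundary
$\partial^*E$ and an outward unit normal $n$ on it with
\[
\int_E\operatorname{div}X\,dA=\int_{\partial^*E}X\cdot n\,d\mathcal H^1
\quad(X\in C_c^1(\mathbb R^2\setminus\{0\};\mathbb R^2)),\qquad P(E)=\int_{\partial^*E}w\,d\mathcal H^1 .
\]
We write $P(E;S)=\int_{\partial^*E\cap S}w\,d\mathcal H^1$ and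
$\operatorname{Per}(E;S)=\mathcal H^1(\partial^*E\cap S)$. The set $\partial E\setminus\{0\}$ is the support
of $\mathcal H^1\llcorner\partial^*E$ in $\mathbb R^2\setminus\{0\}$. For a.e.\ $r$, up to
$\mathcal H^1$-null sets, $\partial^*(E\cap B_r)=(\partial^*E\cap B_r)\cup(E\cap C_r)$, and $E\cap C_r$ is a
finite union of arcs with endpoint set $\partial^*E\cap C_r$. By the coarea formula,
$P(E;S)\ge\int w(r)\,\#(\partial^*E\cap C_r\cap S)\,dr$. Sets with uniformly bounded perimeter in an annulus
are precompact in $L^1$ of that annulus. A set with $P(E)=0$ is null or has null complement, since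
$\mathbb R^2\setminus\{0\}$ is connected.

\subsection{Monotonicity}

Our competitors often have too much area. This is harmless because $w$ is increasing.

\begin{lemma}\label{lem:mono}
Let $E$ be isoperimetric with $|E|_w=A\in(0,\infty)$. Then $0<P(E)<\infty$, and there is no set $E'$ with
$P(E')\le P(E)$ and $A<|E'|_w<\infty$.
\end{lemma}

\begin{proof}
Let $R$ be the radius with $|B_R|_w=A$. Then $P(E)\le P(B_R)<\infty$; also $P(E)>0$, since a null set
has area $0$ and a set with null complement has infinite area. Suppose $E'$ exists. The function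
$t\mapsto|tE'|_w=\int_{E'}t^2w(t|x|)\,dx$ is continuous on $(0,1]$ and tends to $0$ as $t\to0$, by dominated
convergence with majorant $w(|x|)$. So $|tE'|_w=A$ for some $t<1$. But
\[
P(tE')=\int_{\partial^*E'}t\,w(t|x|)\,d\mathcal H^1\le tP(E')\le tP(E)<P(E). \qedhere
\]
\end{proof}

\subsection{Tails and existence}

Minimizing sequences might lose area at infinity. The next estimate prevents this if $w\to\infty$; it
also yields boundedness later.

\begin{lemma}\label{lem:tails}
Let $P(E),|E|_w<\infty$, and put $\ell(r)=\mathcal H^1(E\cap C_r)$ and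
$Q_r=P(E;\mathbb R^2\setminus\overline B_r)$. If $2\pi Mw(M)>P(E)$, then
\begin{equation}\label{eq:tail}
|E\setminus B_M|_w\le\frac{Q_M^2}{2w(M)} .
\end{equation}
\end{lemma}

\begin{proof}
First, $Q_r\ge w(r)\ell(r)$ for a.e.\ $r$. To see this, fix $r$ and apply Gauss--Green on
$E\cap(B_m\setminus\overline B_r)$ to the divergence-free field $x\mapsto r\,x/|x|^2$, whose norm is at most $1$ there:
\[
\operatorname{Per}(E;\mathbb R^2\setminus\overline B_r)\ge\ell(r)-\frac rm\,\ell(m)\qquad\text{for a.e. }m>r .
\]
Since $w(1)\int_1^\infty\ell\,dr\le|E|_w<\infty$, we can let $m\to\infty$ along a sequence with $\ell(m)\to0$. Then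
use $w\ge w(r)$ outside $B_r$.

Second, a slice $E\cap C_r$ that is neither null nor full has at least two endpoints, so
$Q_M\ge\int_{\{r>M,\,0<\ell<2\pi r\}}2w\,dr$.

For a.e.\ $r>M$ the first step gives $w(r)\ell(r)\le P(E)<2\pi Mw(M)\le2\pi rw(r)$, so almost no slice is full, and
also $\ell(r)\le Q_r/w(r)\le Q_M/w(M)$. Therefore
\[
|E\setminus B_M|_w=\int_M^\infty w\ell\,dr\le\frac{Q_M}{w(M)}\int_{\{r>M,\,0<\ell<2\pi r\}}w\,dr\le
\frac{Q_M^2}{2w(M)} .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:exist}
If $w\to\infty$ at infinity, then isoperimetric regions exist for every area $A>0$.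
\end{proposition}

\begin{proof}
Discs show that the infimum is finite. Let $E_k$ be a minimizing sequence with $P(E_k)\le C$. On each
annulus $\{1/j<r<j\}$ the density is bounded below, so a subsequence converges to a set $E$ in
$L^1_{\mathrm{loc}}(\mathbb R^2\setminus\{0\})$. For large $M$, \eqref{eq:tail} gives
$|E_k\setminus B_M|_w\le C^2/(2w(M))$ for all $k$, which tends to $0$ as $M\to\infty$, and
$|B_\varepsilon|_w\to0$ as $\varepsilon\to0$. So $|E|_w=A$. As a supremum of functionals that are continuous in
$L^1_{\mathrm{loc}}(\mathbb R^2\setminus\{0\})$, $P$ is lower semicontinuous, so $E$ is a minimizer.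
\end{proof}

From now on $E$ is isoperimetric with $0<|E|_w<\infty$, so that $0<P(E)<\infty$.

\subsection{Area fixing and regularity}

\begin{lemma}[Area fixing]\label{lem:fix}
Let $z\in\partial^*E\setminus\{0\}$, and let $Q\not\ni0$ be a closed disc centered at $z$. There are
$C,v_0>0$ such that for $|v|\le v_0$ every set that coincides with $E$ on $Q$ can be modified inside $Q$ so
that its area changes by exactly $v$ and its perimeter by at most $C|v|$.
\end{lemma}

\begin{proof}
The vector measure $w\,n\,\mathcal H^1\llcorner\partial^*E$ is nonzero on $\operatorname{int}Q$, so there is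
$X\in C_c^\infty(\operatorname{int}Q;\mathbb R^2)$ with $\int_{\partial^*E}wX\cdot n\,d\mathcal H^1\ne0$. Along
the flow of $X$, area and perimeter are $C^1$ functions of time, and the area has this nonzero number as
its derivative at time $0$. Only what happens in $Q$ matters.
\end{proof}

\begin{proposition}[Regularity]\label{prop:reg}
$\partial E\setminus\{0\}$ is a smooth embedded curve, closed in $\mathbb R^2\setminus\{0\}$, with $E$ locally
on one side. With outward normal $n$ it satisfies \eqref{eq:curv} for one constant $H$. Only finitely many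
of its components meet a given compact subset of $\mathbb R^2\setminus\{0\}$ (\emph{local finiteness}).
\end{proposition}

\begin{proof}
Let $x_0\ne0$. Choose $z\in\partial^*E\setminus\{0,x_0\}$ and a disc $Q$ as in Lemma~\ref{lem:fix} with
$x_0\notin Q$. Let $x$ be near $x_0$, $\rho$ small, and let $G$ be a set of finite perimeter with
$G\triangle E\Subset B_\rho(x)$. The areas of $G$ and $E$ differ by at most $C\rho^2$, so fixing the area in
$Q$ gives $P(E)\le P(G)+C\rho^2$. (The constant $C$ changes from line to line but does not depend on $x$ and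
$\rho$.) Taking $G=E\setminus B_{\rho'}(x)$ and letting $\rho'\uparrow\rho$ we find $P(E;B_\rho(x))\le C\rho$,
hence $\operatorname{Per}(E;B_\rho(x))\le C\rho$. We claim that
\[
\operatorname{Per}(E;B_\rho(x))\le\operatorname{Per}(G;B_\rho(x))+C\rho^2 .
\]
This is trivial if $\operatorname{Per}(G;B_\rho(x))\ge\operatorname{Per}(E;B_\rho(x))$. Otherwise both perimeters
are at most $C\rho$. Since $w$ is locally Lipschitz, replacing $w$ by the constant $w(x)$ on $B_\rho(x)$ changes
either weighted perimeter there by at most $C\rho^2$, and we divide by $w(x)$.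

Tamanini's theorem \cite{tamanini} says: if a set in an open subset of $\mathbb R^m$ minimizes perimeter
among perturbations in $B_\rho(x)$ up to an error $C\rho^{m-1+2\alpha}$, locally uniformly in $x$ and small
$\rho$, and $m\le7$, then its boundary is a $C^{1,\alpha}$ hypersurface. With $m=2$ and $\alpha=\frac12$ it
shows that $\partial E\setminus\{0\}$ is locally a $C^{1,\alpha}$ curve, with $E$ on one side. In a local graph
representation $y=f(x)$ the first variation under the area constraint says, with a constant $H$ and the sign
chosen according to the side on which $E$ lies, that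
\[
\Big(\frac{w f'}{\sqrt{1+f'^2}}\Big)'=(\partial_yw)\sqrt{1+f'^2}\mp Hw
\]
weakly. The right-hand side is continuous, so $f'\in C^1$, and by induction $f$ is smooth. This equation is
\eqref{eq:curv}; since area may be exchanged between any two places of the boundary, $H$ is the same
everywhere. Near each of its points $\partial E\setminus\{0\}$ is a single arc, and it is closed in
$\mathbb R^2\setminus\{0\}$; local finiteness follows by compactness.
\end{proof}

In particular each component of $\partial E\setminus\{0\}$ is closed in $\mathbb R^2\setminus\{0\}$,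
$\partial E$ is a null set, and $E=U$ up to a null set.

\begin{proposition}\label{prop:bounded}
$E$ is bounded (up to a null set).
\end{proposition}

\begin{proof}
Let $\mathcal V(r)=|E\setminus B_r|_w$ and fix $Q$ as in Lemma~\ref{lem:fix}. For a.e.\ large $r$ we compare
$E$ with $E\cap B_r$, after restoring the area $\mathcal V(r)$ in $Q$. This gives
$Q_r\le w(r)\ell(r)+C\mathcal V(r)$ in the notation of Lemma~\ref{lem:tails}. With \eqref{eq:tail} for $M=r$ and
$\mathcal V'=-w\ell$,
\[
\sqrt{2w(r)\mathcal V}\le-\mathcal V'+C\mathcal V .
\]
Since $\mathcal V\to0$ and $w(r)\ge w(1)$ for $r\ge1$, for large $r$ the term $C\mathcal V$ is at most half of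
$\sqrt{2w(1)\mathcal V}$, so $-\mathcal V'\ge\frac12\sqrt{2w(1)\mathcal V}$. Thus
$\sqrt{\mathcal V}$ decreases at a rate bounded away from $0$ as long as it is positive, and
$\mathcal V(r)=0$ for some finite $r$.
\end{proof}

\section{Circular symmetrization}\label{sec:symm}

With $\ell(r)=\mathcal H^1(E\cap C_r)$, let
\[
\alpha(r)=\frac{\ell(r)}{2r}\in[0,\pi],\qquad E^*=\{|\theta|<\alpha(r)\} ,
\]
where $\theta\in(-\pi,\pi]$. The set $E^*$ has the same slice lengths as $E$; hence $|E^*|_w=|E|_w$.

\begin{proposition}\label{prop:symm}
$P(E^*)\le P(E)$. Hence $E^*$ is isoperimetric, and the origin lies in $U$, in $V$, or in $\partial E$ for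
$E$ exactly as for $E^*$.
\end{proposition}

\begin{proof}
We compare the two perimeters separately over the radii at which $\partial E$ crosses $C_r$ transversally, where
it consists of graphs, and over the remaining null set of radii, where only radial components of the
normals count.

\emph{The derivatives of $\alpha$ and $1_{E^*}$.} For $\phi\in C_c^1(0,\infty)$,
\[
\int2\alpha\phi'\,dr=\int_E\frac{\phi'}r\,dA=\int_E\operatorname{div}\Big(\frac\phi re_r\Big)dA
=\int_{\partial E}\frac\phi r\,n\cdot e_r\,ds .
\]
So $\alpha\in BV_{\mathrm{loc}}(0,\infty)$, and $2r\,D\alpha$ is minus the image under $r$ of the measure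
$n\cdot e_r\,ds$ on $\partial E\setminus\{0\}$. In particular, for every Borel set $S\subset(0,\infty)$,
\begin{equation}\label{eq:symm1}
\int_S2rw\,d|D\alpha|\le\int_{\partial E\cap\{r\in S\}}w\,|n\cdot e_r|\,ds\le P(E;\{r\in S\}) .
\end{equation}
Next, for a $C^1$ field $X=fe_r+ge_\theta$ with compact support in $\mathbb R^2\setminus\{0\}$ we have
$r\operatorname{div}X=\partial_r(rf)+\partial_\theta g$, so
\[
\int_{E^*}\operatorname{div}X\,dA=\int_{-\pi}^{\pi}\!\int_0^\infty1_{\{\alpha(r)>|\theta|\}}\,\partial_r(rf)\,dr\,d\theta
+\int_{\{0<\alpha<\pi\}}\big[g(r,\alpha)-g(r,-\alpha)\big]dr .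
\]
Hence the radial component of $D1_{E^*}$ is $r\,D1_{\{\alpha>|\theta|\}}\otimes d\theta$. By the coarea formula
for $\alpha$ its variation on $\{r\in S\}$ is $2\int_Sr\,d|D\alpha|$. The angular component has variation
at most $2|S|$ on $\{r\in S\}$. If $|S|=0$, only the radial component is left and
\begin{equation}\label{eq:symm2}
P(E^*;\{r\in S\})\le\int_S2rw\,d|D\alpha| .
\end{equation}

\emph{Critical radii.} Let $Z\subset(0,\infty)$ be the set of critical values of the function $r$ on
$\partial E\setminus\{0\}$. It is null by Sard's theorem, and closed in $(0,\infty)$ because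
$\partial E\cap\{\varepsilon\le r\le1/\varepsilon\}$ is compact. By \eqref{eq:symm1} and \eqref{eq:symm2} with $S=Z$,
$P(E^*;\{r\in Z\})\le P(E;\{r\in Z\})$.

\emph{Regular radii.} Let $I$ be a component of $(0,\infty)\setminus Z$. The map
$r:\partial E\cap\{r\in I\}\to I$ is a proper local diffeomorphism, so $\partial E$ consists over $I$ of a
finite number $k$ of disjoint smooth graphs $\theta=\theta_i(r)$. On each circle, arcs in $U$ and in $V$
alternate, so $k$ is even. Since $E=U$ up to a null set, $2\alpha$ is, after a change on a null set of radii, the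
total angle of the arcs in $U$. If $k=0$, then $\alpha\equiv0$ or $\alpha\equiv\pi$ on $I$ and
$P(E^*;\{r\in I\})=0$. If $k\ge2$, then $0<\alpha<\pi$,
$\alpha$ is smooth on $I$ and $2|\alpha'|\le\sum_i|\theta_i'|$. By the triangle inequality for the vectors
$(1,r|\theta_i'|)\in\mathbb R^2$,
\[
\sum_i\sqrt{1+r^2\theta_i'^2}\ge\sqrt{k^2+r^2\big(\textstyle\sum_i|\theta_i'|\big)^2}\ge2\sqrt{1+r^2\alpha'^2} .
\]
We multiply by $w$ and integrate over $I$, obtaining $P(E;\{r\in I\})\ge P(E^*;\{r\in I\})$. Summing over the
components $I$ and adding the part over $Z$ proves $P(E^*)\le P(E)$.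

Finally, $0\in U$ means $|B_\rho\setminus E|=0$ for some $\rho$, and $0\in V$ means $|B_\rho\cap E|=0$ for some
$\rho$; both are the same for $E^*$ as for $E$, since $|E^*\cap B_\rho|=|E\cap B_\rho|$.
\end{proof}

The facts proved in Section~\ref{sec:min} apply to the isoperimetric region $E^*$.
\emph{From now on, through Proposition~\ref{prop:H} and in Lemma~\ref{lem:noislands}, $E=E^*$.}
So $E$ is symmetric about the $x$-axis and, moreover, has the following property.

\begin{enumerate}
\item[(S)] Let $|\theta|\le\pi$. If $(r,\theta)\in U$, then $(r,\theta')\in U$ for all $|\theta'|\le|\theta|$.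
If $(r,\theta)\in V$, then $(r,\theta')\in V$ for all $|\theta|\le|\theta'|\le\pi$.
\end{enumerate}

\noindent Indeed, if $(r,\theta)\in U$, then a polar rectangle of angular half-width $\delta$ about this point lies in
$E$ up to a null set, so by Fubini $\alpha(\rho)\ge\min(|\theta|+\delta,\pi)$ for a.e.\ $\rho$ near $r$; hence a
polar rectangle about $(r,\theta')$ lies in $E$ up to a null set. If $(r,\theta)\in V$, then similarly
$\alpha(\rho)\le\max(|\theta|-\delta,0)$ for a.e.\ $\rho$ near $r$, which suffices because points within angle $\delta$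
of $\theta'$ have absolute angle at least $|\theta|-\delta$.

\section{The components of the boundary}\label{sec:components}

Let $N$ be the open negative $x$-axis. On the slit plane $\mathbb R^2\setminus(N\cup\{0\})$ the angle
$\theta\in(-\pi,\pi)$ is single-valued. This rules out boundary components that wind around the origin, so we
first locate $\partial E$ in the slit plane.

\begin{lemma}\label{lem:slit}
If $0\notin U$, then $N\subset V$. So $\partial E\setminus\{0\}$ lies in the slit plane.
\end{lemma}

\begin{proof}
No circle $C_r$ lies in $U$: otherwise $E\cup B_r$ would have perimeter at most $P(E)$ and larger finite area,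
since $|B_r\setminus E|>0$, contrary to Lemma~\ref{lem:mono}. Hence $N\cap U=\emptyset$ by (S). Suppose
$z\in\partial E\cap N$. If $n\cdot e_r\ne0$ at $z$, then one of the points $z\mp\delta e_r\in N$ is in $U$ for
small $\delta>0$, a contradiction. If $n=\pm e_\theta$, then $z-\delta n\in U$ and $z+\delta n\in V$ for small
$\delta>0$; but reflection in the $x$-axis interchanges these two points and preserves $U$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:Hpos}
Let $r_m$ be the largest distance from $0$ to a point of $\partial E$. Then $H\ge h(r_m)>0$.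
\end{lemma}

\begin{proof}
The distance $r_m$ exists because $E$ is bounded, and $r_m>0$ because $P(E)>0$. At a farthest point
$n=\pm e_r$. If $n=-e_r$, the radial ray beyond that point would lie in $U$, contrary to boundedness. So $n=e_r$,
$\gamma=0$ and $r''\le0$ there, and by \eqref{eq:ode} $r''=-\cos\gamma\,\gamma'=-\gamma'=-(H-h(r_m))$.
\end{proof}

Each component of $\partial E\setminus\{0\}$ has a constant $J$ as in \eqref{eq:first}. In the slit plane its sign
determines the type: $J=0$ gives loops through the origin, $J<0$ gives closed curves that avoid the origin, and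
$J>0$ does not occur. (By comparison, the circle $C_r$ with $n=e_r$, which is not in the slit plane, has
$J=b-ha>0$.)

\begin{lemma}\label{lem:J}
Let $\Gamma$ be a component of $\partial E\setminus\{0\}$ in the slit plane.
\begin{enumerate}
\item[(i)] $\Gamma$ cannot be a closed curve with $J\ge0$. Moreover, $J>0$ is impossible.
\item[(ii)] If $J<0$, then $G_J$ is strictly increasing and $\Gamma$ is a closed curve but not a centered
circle. We have $\cos\gamma=1$ where $r$ is maximal and $\cos\gamma=-1$ where $r$ is minimal, and
$r_{\max}>1/H$.
\item[(iii)] There are only finitely many components in the slit plane with $J<0$.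
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $J\ge0$, then $\cos\gamma\ge HF>0$, so $\theta'>0$. On a closed curve this contradicts the
single-valuedness of $\theta$. If $J>0$, then $b\ge b\cos\gamma=Ha+J\ge J$, so $r$ is bounded below on
$\Gamma$. As a bounded, closed subset of $\mathbb R^2\setminus\{0\}$ that stays away from $0$, $\Gamma$ is
compact, hence a closed curve, and we are in the case just excluded.

(ii) $F$ is increasing and $J/b$ is increasing, so $G_J$ is strictly increasing, and $G_J(0^+)=-\infty$. Since
$G_J=\cos\gamma\ge-1$ on $\Gamma$, $r$ is bounded below and $\Gamma$ is closed as before. It is not a centered circle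
because it misses $N$, so $r_{\min}<r_{\max}$. At both extrema $\sin\gamma=-r'=0$, and monotonicity of $G_J$
leaves only $\cos\gamma=-1$ at $r_{\min}$ and $\cos\gamma=1$ at $r_{\max}$. As in Lemma~\ref{lem:Hpos},
$H\ge h(r_{\max})>1/r_{\max}$.

(iii) All these components meet the compact set $\{1/H\le r\le r_m\}$; use local finiteness.
\end{proof}

\begin{proposition}\label{prop:loop}
Suppose $0\in\partial E$. Then exactly one component $\Gamma$ of $\partial E\setminus\{0\}$ has $J=0$, and there
are finitely many others, all closed curves with $J<0$. $\Gamma$ is a loop as in Lemma~\ref{lem:loop} with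
$\theta_0=0$, so $H=1/F(r_0)$ and $\Theta(r_0)\le\pi$, and, up to a null set,
\begin{equation}\label{eq:E}
E\cap B_{r_0}=\{|\theta|<\beta(r),\ 0<r<r_0\} .
\end{equation}
More precisely, for $0<r<r_0$ the points of $C_r$ with $|\theta|<\beta(r)$ are in $U$, and those with
$|\theta|>\beta(r)$ are in $V$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:slit} all components lie in the slit plane, and by Lemma~\ref{lem:J} they have $J\le0$, only
finitely many having $J<0$. Each $B_\rho\setminus\{0\}$ is connected and contained in neither $U$ nor $V$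
(otherwise $0\in U\cup V$), so it meets $\partial E$. The components with $J<0$ are finitely many closed curves
at positive distance from $0$, so there is a component $\Gamma$ with $J=0$. Lemma~\ref{lem:loop} applies to it,
with $\theta\in(-\pi,\pi)$.

Let $0<r<r_0$. On $C_r$, $\Gamma$ has the two transversal crossings $\theta_0\pm\beta(r)$, so $C_r$ meets both
$U$ and $V$. By (S) there are $0<\beta_U\le\beta_V<\pi$ such that $U\cap C_r=\{|\theta|<\beta_U\}$,
$V\cap C_r=\{|\theta|>\beta_V\}$ and $\partial E\cap C_r=\{\beta_U\le|\theta|\le\beta_V\}$. The transversal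
crossings are isolated points of $\partial E\cap C_r$, which forces $\beta_U=\beta_V$. So, as sets of angles in
$(-\pi,\pi)$, $\{\pm\beta_U\}=\{\theta_0\pm\beta(r)\}$, and $\theta_0=0$, $\beta_U=\beta(r)$. A second
component with $J=0$ would also contain points near $0$ (Lemma~\ref{lem:loop}), but
$\partial E\cap B_{r_0}\setminus\{0\}\subset\Gamma$.
\end{proof}

\section{The corner at the origin}\label{sec:corner}

When $0\in\partial E$, Proposition~\ref{prop:loop} shows a corner of opening $2\Theta(r_0)$ of $E$ at the
origin, and a corner of opening $2\pi-2\Theta(r_0)$ of its complement. We carry the corner rule of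
Example~\ref{ex:corner} over to densities that only resemble $r^p$ near $0$, and to corners with curved
sides.

\begin{lemma}\label{lem:corner}
Let $r\psi'\to p\in[0,\infty)$ as $r\to0$. Let $\eta(r)\in(0,\pi)$ be a $C^1$ function for small $r>0$ with
$\eta(r)\to\eta_0\in[0,\frac\pi{2(p+1)})$ and $r\eta'(r)\to0$ as $r\to0$. Then, as $\varepsilon\to0$:
\begin{enumerate}
\item[(i)] $\displaystyle\int_0^\varepsilon w\,dr=\varepsilon w(\varepsilon)\Big(\frac1{p+1}+o(1)\Big)$.
\item[(ii)] For small $r$ the function $f(r)=r^{p+1}\cos\big((p+1)\eta(r)\big)$ is positive and strictly increasing.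
\item[(iii)] With $\varphi$ denoting the angle from some ray, the arc
\[
c_\varepsilon=\big\{|\varphi|\le\eta(\varepsilon),\ r^{p+1}\cos((p+1)\varphi)=f(\varepsilon)\big\}
\]
satisfies $\displaystyle\int_{c_\varepsilon}w\,ds=\varepsilon w(\varepsilon)\Big(\frac{2\sin((p+1)\eta_0)}{p+1}+o(1)\Big)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $b(0^+)=0$, $\varepsilon w(\varepsilon)=\int_0^\varepsilon(1+r\psi')w\,dr=(1+p+o(1))\int_0^\varepsilon w\,dr$.

(ii) For small $r$, $(p+1)\eta(r)$ stays in a compact part of $[0,\frac\pi2)$, so $f>0$ and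
\[
\frac{d\log f}{d\log r}=(p+1)\big(1-\tan((p+1)\eta)\,r\eta'\big)\to p+1>0 .
\]

(iii) On $c_\varepsilon$ write $r=\varepsilon t$. Then $t^{p+1}=\cos((p+1)\eta(\varepsilon))/\cos((p+1)\varphi)$, so
$t\in[t_0,1]$ with $t_0>0$ independent of small $\varepsilon$, and
\[
\frac{w(\varepsilon t)}{w(\varepsilon)}=\exp\Big(-\int_t^1\varepsilon u\,\psi'(\varepsilon u)\,\frac{du}u\Big)\to t^p
\quad\text{uniformly on }[t_0,1].
\]
By Example~\ref{ex:corner}, $\int_{c_\varepsilon/\varepsilon}|z|^p|dz|=\frac{2\sin((p+1)\eta(\varepsilon))}{p+1}$. Since
$|z|\ge t_0$ on $c_\varepsilon/\varepsilon$, the length of $c_\varepsilon/\varepsilon$ is bounded, and the claim follows.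
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\fill[gray!25] (0,0) -- (30:4) -- plot[domain=0.5:-0.5,samples=40] ({4*sqrt(0.5+\x*\x)},{4*\x}) -- cycle;
\draw[->] (0,0) -- (5.3,0) node[right] {$N$};
\draw[dashed] (0,0) -- (30:4);
\draw[dashed] (0,0) -- (-30:4);
\draw[thick] plot[domain=0:1.2,samples=40] ({4*\x*cos(18+12*\x)},{4*\x*sin(18+12*\x)});
\draw[thick] plot[domain=0:1.2,samples=40] ({4*\x*cos(18+12*\x)},{-4*\x*sin(18+12*\x)});
\draw[very thick] plot[domain=-0.5:0.5,samples=40] ({4*sqrt(0.5+\x*\x)},{4*\x});
\fill (0,0) circle (1.6pt) node[left] {$0$};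
\node at (1.3,2.0) {$U$};
\node at (1.3,-2.0) {$U$};
\node at (4.3,0.6) {$V$};
\node at (2.2,0.3) {$T_\varepsilon$};
\node[right] at (2.85,-0.35) {$c_\varepsilon$};
\node at (4.55,2.7) {$\Gamma$};
\node at (4.55,-2.7) {$\Gamma$};
\end{tikzpicture}
\caption{Filling a narrow corner of the complement, drawn for $p=1$ and rotated so that the negative axis $N$
points to the right. The solid curves leaving $0$ are the two branches of $\Gamma$. The set $T_\varepsilon$
(shaded) is bounded by two radial segments (dashed), which lie in $U$ and meet $\Gamma$ at distance $\varepsilon$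
from $0$, and by the arc $c_\varepsilon$. Adding $T_\varepsilon$ to $E$ replaces the part of $\Gamma$ in $B_\varepsilon$
by $c_\varepsilon$.}
\label{fig:corner}
\end{figure}

\begin{proposition}\label{prop:corner}
Suppose $0\in\partial E$ and $r\psi'\to p\in[0,\infty)$ as $r\to0$. Then, with $r_0$ as in
Proposition~\ref{prop:loop},
\[
\frac{\pi}{2(p+1)}\le\Theta(r_0)\le\pi-\frac{\pi}{2(p+1)} .
\]
\end{proposition}

\begin{proof}
Write $\Theta=\Theta(r_0)$. In both parts we use that, by Lemma~\ref{lem:corner}(i) and $ds\ge|dr|$,
\begin{equation}\label{eq:removed}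
\int_{\Gamma\cap B_\varepsilon}w\,ds\ge2\int_0^\varepsilon w\,dr=\varepsilon w(\varepsilon)\Big(\frac2{p+1}+o(1)\Big).
\end{equation}

\emph{Upper bound: filling a corner of the complement} (Figure~\ref{fig:corner}). Suppose
$\pi-\Theta<\frac\pi{2(p+1)}$. Let $\varphi$ be the angle from $N$ and $\eta(r)=\pi-\beta(r)$, so that
$\eta(r)\downarrow\pi-\Theta=:\eta_0\ge0$ as $r\downarrow0$, with $\eta(r)>\eta_0$, and $r\eta'\to0$ by
Lemma~\ref{lem:loop}. Lemma~\ref{lem:corner} applies. For small $\varepsilon$ let
\[
T_\varepsilon=\{r>0,\ |\varphi|<\eta(\varepsilon),\ r^{p+1}\cos((p+1)\varphi)<f(\varepsilon)\} .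
\]
Since $\cos((p+1)\varphi)>\cos((p+1)\eta(\varepsilon))>0$ there, $T_\varepsilon\subset B_\varepsilon$. The boundary of
$T_\varepsilon$ consists of $0$, the two radial sides $|\theta|=\beta(\varepsilon)$, $0<r<\varepsilon$, which lie in $U$
because $\beta(r)>\beta(\varepsilon)$, and the arc $c_\varepsilon$. A point of $\Gamma$ with $r<\varepsilon$ has
$|\varphi|=\eta(r)<\eta(\varepsilon)$ and $r^{p+1}\cos((p+1)\varphi)=f(r)<f(\varepsilon)$. So
$\Gamma\cap B_\varepsilon\subset T_\varepsilon$, and
\[
P(E\cup T_\varepsilon)-P(E)\le\int_{c_\varepsilon}w\,ds-\int_{\Gamma\cap B_\varepsilon}w\,ds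
\le-\varepsilon w(\varepsilon)\,\frac2{p+1}\big(1-\sin((p+1)\eta_0)+o(1)\big)<0
\]
for small $\varepsilon$. But $E\cup T_\varepsilon$ has larger finite area, because $T_\varepsilon$ is open and meets
$N\subset V$ (Lemma~\ref{lem:slit}). This contradicts Lemma~\ref{lem:mono}.

\emph{Lower bound: cutting a corner of $E$.} Suppose $(p+1)\Theta<\frac\pi2$. Now let $\varphi=\theta$,
$\eta(r)=\beta(r)$ and $\eta_0=\Theta$; here $\eta(r)\uparrow\Theta$ as $r\downarrow0$. Lemma~\ref{lem:corner} applies again.
Pick $\hat\beta\in(\Theta,\pi)$ with $(p+1)\hat\beta<\frac\pi2$ and put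
\[
T_\varepsilon=\{r>0,\ |\theta|<\hat\beta,\ r^{p+1}\cos((p+1)\theta)<f(\varepsilon)\} .
\]
Points of $T_\varepsilon$ satisfy $r\le C\varepsilon$, so $\overline{T_\varepsilon}\subset B_{r_0}$ for small $\varepsilon$. As
before, $f(r)<f(\varepsilon)$ and $\beta(r)<\Theta<\hat\beta$ for $r<\varepsilon$ give $\Gamma\cap B_\varepsilon\subset T_\varepsilon$.

Consider the boundary of $T_\varepsilon$ away from $0$. Its points with $|\theta|=\hat\beta$ are in $V$, since
$\hat\beta>\beta(r)$. Points of the curved part with $|\theta|>\beta(\varepsilon)$ have $r>\varepsilon$, so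
$\beta(r)<\beta(\varepsilon)<|\theta|$, and they are in $V$ too. Only the remaining arc $c_\varepsilon$ contributes new
perimeter when $T_\varepsilon$ is removed from $E$. With \eqref{eq:removed} and Lemma~\ref{lem:corner}(iii),
\[
P(E\setminus T_\varepsilon)-P(E)\le-\varepsilon w(\varepsilon)\,\frac2{p+1}\big(1-\sin((p+1)\Theta)+o(1)\big).
\]
The area lost is at most $\pi\varepsilon^2w(\varepsilon)$, because $E\cap T_\varepsilon\subset B_\varepsilon$ up to null sets: if
$r\ge\varepsilon$ and $|\theta|<\beta(r)\le\beta(\varepsilon)$, then $r^{p+1}\cos((p+1)\theta)>f(\varepsilon)$. By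
Lemma~\ref{lem:fix} we can restore it in a fixed disc away from $0$ at a cost $O(\varepsilon^2w(\varepsilon))$. For
small $\varepsilon$ this contradicts the minimality of $E$.
\end{proof}

\section{How far the loop reaches: proof of Theorem~\ref{thm:necessary}}\label{sec:necessary}

What remains for Theorem~\ref{thm:necessary} is the inequality $r_0>R$. A priori it could be the components
with $J<0$, and not the loop, that reach far from the origin. We therefore do not compare radii
directly. Instead we estimate the constant $H=1/F(r_0)$, which all components share.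

\begin{proposition}\label{prop:H}
If $0\in\partial E$ and $A=|E|_w=|B_R|_w$, then
\[
HA=P(E)-\int_{\partial E}w\sin^2\gamma\,ds<P(E),
\]
and $r_0>R$, with $r_0$ as in Proposition~\ref{prop:loop}.
\end{proposition}

\begin{proof}
The field $\frac are_r=Fw\,e_r$ has divergence $\frac1r\,a'=w$. By Gauss--Green on $E\setminus B_\rho$, for a.e.\ $\rho$,
\[
A-|E\cap B_\rho|_w=\int_{\partial E\setminus B_\rho}Fw\cos\gamma\,ds-\frac{a(\rho)}\rho\,\ell(\rho) .
\]
As $\rho\to0$ the last term is at most $2\pi a(\rho)\to0$ in absolute value, and $Fw|\cos\gamma|\le F(r_m)w$ is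
integrable on $\partial E$. So
$A=\int_{\partial E}Fw\cos\gamma\,ds$. Multiply by $H$ and use $HF=\cos\gamma-J/b$ and $w/b=1/r$. Only the finitely
many components $\Gamma_i$ with $J_i<0$ contribute to the second term:
\[
HA=\int_{\partial E}w\cos^2\gamma\,ds-\sum_iJ_i\oint_{\Gamma_i}\frac{\cos\gamma}r\,ds .
\]
The $\Gamma_i$ are closed curves in the slit plane, so $\oint_{\Gamma_i}\frac{\cos\gamma}r\,ds=\oint_{\Gamma_i}d\theta=0$.
This gives the identity; the inequality is strict because $\sin\gamma\not\equiv0$ on $\Gamma$.
By minimality, $P(E)\le P(B_R)=2\pi b(R)=A/F(R)$. Hence $1/F(r_0)=H<1/F(R)$, and $r_0>R$ because $F$ is increasing.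
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:necessary}]
By Proposition~\ref{prop:symm} we may replace the region by its symmetrization $E=E^*$, and $0\in\partial E$.
Propositions~\ref{prop:loop} and~\ref{prop:H} give $r_0>R$ with $\Theta(r_0)\le\pi$. Proposition~\ref{prop:corner} gives the
two-sided bound for the same $r_0$.
\end{proof}

\section{When $r\psi'$ is nondecreasing: proof of Theorem~\ref{thm:monotone}}\label{sec:monotone}

Knowing that $0\notin\partial E$ does not yet place the origin inside $E$. A minimizer might sit off the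
origin, or consist of a piece around the origin and further islands. We shall see that such pieces would be
bounded by closed curves with $J<0$ in the slit plane. Along such a curve $\gamma$ turns, and $\theta$ moves
forward where $\cos\gamma>0$ (far from the origin) and backward where $\cos\gamma<0$ (near the origin). The curve
can close up only if these motions cancel, and we show that the forward motion always wins.

Let $\mu=rh=1+r\psi'$. In this section $\mu>1$ is nondecreasing.

\begin{lemma}\label{lem:noislands}
Let $E=E^*$. No component of $\partial E\setminus\{0\}$ in the slit plane has $J<0$.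
\end{lemma}

\begin{proof}
Suppose $\Gamma$ is such a component. By Lemma~\ref{lem:J} it is a closed curve. Since
\[
G_J'=H(1-hF)-\frac{Jh}b=H-hG_J ,
\]
we have $\gamma'=H-h\cos\gamma=G_J'(r)>0$ on $\Gamma$, bounded below by compactness. As $G_J$ is strictly increasing, $r$ is a
function of $\cos\gamma$ on $\Gamma$. So $d\theta=\frac{\cos\gamma}r\,ds=\frac{\cos\gamma\,d\gamma}{r(H-h\cos\gamma)}$
depends on $\gamma$ alone, and while $\gamma$ goes from $0$ to $\pi$ the angle $\theta$ changes by
\[
\delta=\int_0^\pi\frac{\cos\gamma\,d\gamma}{r(H-h\cos\gamma)}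
=\int_0^{\pi/2}\cos\gamma\,\Big(\frac1{k_+}-\frac1{k_-}\Big)d\gamma .
\]
Here we paired $\gamma$ with $\pi-\gamma$: with $c=\cos\gamma>0$, let $x<y$ be the radii with $G_J(x)=-c$ and
$G_J(y)=c$; then
\[
k_+=Hy-\mu(y)c,\qquad k_-=Hx+\mu(x)c ,
\]
both positive since $\gamma'>0$. We claim $k_+<k_-$, that is, $H(y-x)<c\,(\mu(x)+\mu(y))$. By \eqref{eq:first} at the two radii,
\[
b(y)c-Ha(y)=J=-b(x)c-Ha(x),\qquad\text{so}\qquad H\int_x^yb=c\,(b(x)+b(y)) .
\]
Inserting this value of $H$, we see that the claim is equivalent to
\[
\Phi(y):=(\mu(x)+\mu(y))\int_x^yb-(y-x)(b(x)+b(y))>0 .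
\]
Fix $x$ and let $y\ge x$ be arbitrary. Then $\Phi(x)=0$, and with $b'=\mu b/r$ we get, for $y>x$,
\begin{align*}
\Phi'(y)&=\mu'(y)\int_x^yb+(\mu(x)+\mu(y))b(y)-b(x)-b(y)-\Big(1-\frac xy\Big)\mu(y)b(y)\\
&=\mu'(y)\int_x^yb+b(y)(\mu(x)-1)+\Big[\frac xy\,\mu(y)b(y)-b(x)\Big]>0 .
\end{align*}
Indeed, the first term is nonnegative since $\mu$ is nondecreasing, the second is positive since $\mu>1$, and
the bracket is positive since $b(y)/b(x)=\exp\int_x^y\mu\,\frac{d\rho}\rho\ge y/x$ and $\mu(y)>1$. So $\Phi(y)>0$ for $y>x$, and $\delta>0$.

Since $d\theta/d\gamma$ depends only on $\cos\gamma$, the substitution $\gamma\mapsto2\pi-\gamma$ shows that $\theta$ also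
changes by $\delta$ while $\gamma$ goes from $\pi$ to $2\pi$. Along the closed curve $\gamma$ increases by $2\pi k$ with an
integer $k\ge1$, so $\theta$ increases by $2k\delta>0$. This contradicts the single-valuedness of $\theta$.
\end{proof}

\begin{remark}
For constant density we would have $\mu\equiv1$, $b$ a multiple of $r$, and $\Phi\equiv0$: circles not surrounding the
origin do close up. The strict inequality comes from $\psi'>0$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:monotone}]
By Proposition~\ref{prop:symm} we may take $E=E^*$.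

(a) Suppose $0\in V$. By Lemma~\ref{lem:slit} all components of $\partial E\setminus\{0\}$ lie in the slit plane. None has
$J>0$ (Lemma~\ref{lem:J}) or $J<0$ (Lemma~\ref{lem:noislands}), and a component with $J=0$ would reach the origin
(Lemma~\ref{lem:loop}), contrary to $0\in V$. So $\partial E\setminus\{0\}=\emptyset$ and $P(E)=0$, a contradiction.

(b) Let $0\in U$. Then $\partial E$ is a compact subset of $\mathbb R^2\setminus\{0\}$, so it consists of finitely many
disjoint smooth Jordan curves. If $V$ had a bounded component $W$, then $E\cup W$ would have smaller perimeter and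
larger finite area, contrary to Lemma~\ref{lem:mono}. So all components of $V$ are unbounded. As $V$ contains the
outside of a large disc, it is connected, and hence lies outside every curve $c\subset\partial E$. Therefore $U$ lies
locally on the inside of each $c$. No curve of $\partial E$ lies inside another, because points of $V$ near the inner
one would lie inside the
outer one. Hence the interior of each curve contains no point of $\partial E$ and is contained in $U$; the common
exterior of all the curves is connected, contains no point of $\partial E$, and is contained in $V$. So $U$ is the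
disjoint union of the interiors of the curves, and exactly one of these contains $0$.

Suppose there is another curve $c$, with interior $D\subset U$, $0\notin D$. If $(r,\pi)\in D\cap N$, then $C_r\subset U$
by (S), hence $C_r\subset D$ by connectedness. As $D$ is simply connected, $0\in B_r\subset D$, a contradiction.
So $D\cap N=\emptyset$. If $z\in c\cap N$, then $n\cdot e_r\ne0$ at $z$ would produce points of $D\cap N$ near $z$, and
$n=\pm e_\theta$ is impossible by the reflection argument in the proof of Lemma~\ref{lem:slit}. So $c$ lies in the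
slit plane. It cannot have $J\ge0$ by Lemma~\ref{lem:J}(i), nor $J<0$ by Lemma~\ref{lem:noislands}. So there is no
such curve, and $E^*$ is the interior of a single smooth Jordan curve around $0$.

(c) Suppose $0\in\partial E$. By Propositions~\ref{prop:loop} and~\ref{prop:corner} with $p=0$, $\Theta(r_0)\le\frac\pi2$ for some
$r_0$. On the other hand, $F'/F=b/a-h$ and $r^2w=\int_0^r\rho w(2+\rho\psi')\,d\rho=2a+\int_0^r\rho w\cdot\rho\psi'(\rho)\,d\rho$, so
\[
\frac{d\log F}{d\log r}=\frac{r^2w}a-1-r\psi'
=1+\frac1a\int_0^r\rho w(\rho)\big[\rho\psi'(\rho)-r\psi'(r)\big]d\rho<1 .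
\]
The inequality is strict because $r\psi'$ is nondecreasing, positive, and tends to $0$ at $0$. So $F$ grows more
slowly than linearly. With $u=F(r)/F(r_0)$ we have $0<\frac{du}u<\frac{dr}r$ and
\[
\Theta(r_0)=\int_0^{r_0}\frac u{\sqrt{1-u^2}}\,\frac{dr}r>\int_0^1\frac{du}{\sqrt{1-u^2}}=\frac\pi2 ,
\]
a contradiction. Hence $0\notin\partial E$; by (a), $0\notin V$; so $0\in U$.
\end{proof}

\section{The counterexamples: proof of Theorem~\ref{thm:disproof}}\label{sec:disproof}

\begin{proof}[Proof of Theorem~\ref{thm:disproof}]
\emph{The density $\Psi_0=1/\log(1+1/r)$.} Put $L=\log(1+\frac1r)$. Then $L'=-\frac1{r(1+r)}$ and $\psi=-\log L$, so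
\[
\psi'=\frac1{r(1+r)L}>0,\qquad r\psi'=\frac1{(1+r)L} .
\]
From $\frac x{1+x}<\log(1+x)<x$ for $x=\frac1r$ we get $\frac1{1+r}<L<\frac1r$. Hence
$\frac d{dr}[r(1+r)L]=(1+2r)L-1>\frac{1+2r}{1+r}-1>0$, so $\psi''<0$; and $\frac d{dr}[(1+r)L]=L-\frac1r<0$, so $r\psi'$ is
increasing. As $r\to0$, $L\to\infty$, so $\Psi_0\to0$ and $r\psi'\to0$. As $r\to\infty$, $L\to0$ and $\Psi_0\to\infty$. Thus
$\Psi_0$ is admissible. Isoperimetric regions exist for every area by Proposition~\ref{prop:exist}, and by
Theorem~\ref{thm:monotone}(c) each contains a neighborhood of the origin. The Jordan curve statement is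
Theorem~\ref{thm:monotone}(b).

\emph{The density $\Psi_1=re^r$.} Here $\psi=\log r+r$, $\psi'=\frac1r+1>0$, $\psi''=-\frac1{r^2}<0$, $\Psi_1(0^+)=0$, and
$\Psi_1\to\infty$ at infinity. So $\Psi_1$ is admissible and isoperimetric regions exist for every area. Let
$A=|B_R|_w$ with $R\ge126$. If an isoperimetric curve of area $A$ passed through the origin, then
Theorem~\ref{thm:necessary} would give $r_0>R\ge126$ with $\Theta(r_0)\le\pi$, which is excluded by the estimate in
Example~\ref{ex:exp}. So
$0\notin\partial E$ for every isoperimetric region $E$ of area $A$. As $r\psi'=1+r$ is nondecreasing,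
Theorem~\ref{thm:monotone}(a) gives $0\in U$, and Theorem~\ref{thm:monotone}(b) gives the Jordan curve statement.
\end{proof}

Both densities satisfy all hypotheses of the conjecture and violate its conclusion.

\section{Fast growth at infinity: proof of Theorem~\ref{thm:growth}}\label{sec:growth}

The plan is to show that $F(tr)/F(r)\to t^{1-\nu}$ as $r\to\infty$, so that $\Theta(r)$ is asymptotically at least the
corresponding integral for a pure power, and then to apply Theorem~\ref{thm:necessary}.

\begin{proof}[Proof of Theorem~\ref{thm:growth}]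
\emph{Existence.} Since $\frac{2r\psi'(2r)}{r\psi'(r)}\to2^\nu>1$, the numbers $2^k\psi'(2^k)$ tend to infinity. As
$\psi'$ is decreasing, $r\psi'(r)\ge\frac12\,2^{k+1}\psi'(2^{k+1})$ for $2^k\le r\le2^{k+1}$. So $r\psi'\to\infty$. Hence
$\psi\to\infty$ and $w\to\infty$, and isoperimetric regions exist for all areas by Proposition~\ref{prop:exist}. Moreover
$rh\to\infty$ and $h/\psi'=1+\frac1{r\psi'}\to1$, so $h(tr)/h(r)\to t^{\nu-1}$ for all $t>0$.

\emph{$hF\to1$.} From $b'=hb$ we get $b(\rho)/b(r)=\exp(-\int_\rho^rh)$. Substituting $\rho=r-x/h(r)$,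
\[
h(r)F(r)=h(r)\int_0^r\frac{b(\rho)}{b(r)}\,d\rho
=\int_0^{rh(r)}\exp\Big(-\int_0^x\frac{h(r-u/h(r))}{h(r)}\,du\Big)dx .
\]
Fix $x$ and $\lambda\in(0,1)$. Since $rh\to\infty$, we eventually have $r-u/h(r)\ge\lambda r$ for all $0\le u\le x$. As $h$ is
decreasing, $1\le\frac{h(r-u/h(r))}{h(r)}\le\frac{h(\lambda r)}{h(r)}\to\lambda^{\nu-1}$. As $\lambda<1$ is arbitrary, the
inner integral tends to $x$. By Fatou's lemma $\liminf hF\ge\int_0^\infty e^{-x}dx=1$, while $hF<1$ by Lemma~\ref{lem:F}.
So $hF\to1$.

\emph{Asymptotics of $\Theta$.} It follows that $F(tr)/F(r)\to t^m$ with $m=1-\nu\in[0,1)$. Rescaling the integration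
variable in \eqref{eq:Theta} and using Fatou's lemma again,
\[
\liminf_{r\to\infty}\Theta(r)=\liminf_{r\to\infty}\int_0^1\frac{F(tr)}{\sqrt{F(r)^2-F(tr)^2}}\,\frac{dt}t
\ge\int_0^1\frac{t^m}{\sqrt{1-t^{2m}}}\,\frac{dt}t=\frac\pi{2m} ,
\]
where the last equality follows from $v=t^m$ if $m>0$; if $m=0$, the integrands tend to $+\infty$ and the lower bound
is $+\infty$.

\emph{Conclusion.} We read $\frac\pi{2m}$ as $+\infty$ if $m=0$. If $\nu>\frac12$, then $m<\frac12$ and
$\frac\pi{2m}>\pi$. If $r\psi'\to p$ at $0$ and
$\nu>\frac p{2p+1}$, then $m<\frac{p+1}{2p+1}$ and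
\[
\frac\pi{2m}>\frac{\pi(2p+1)}{2(p+1)}=\pi-\frac\pi{2(p+1)} .
\]
In either case there is $R_0$ such that every $r_0>R_0$ violates the corresponding upper bound in
Theorem~\ref{thm:necessary}. If an isoperimetric curve of area $A=|B_R|_w$ with $R\ge R_0$ passed through the
origin, Theorem~\ref{thm:necessary} would give $r_0>R\ge R_0$ satisfying that bound. So there is no such curve.

If $\lim_{r\to\infty}\psi'>0$, then $\psi'(tr)/\psi'(r)\to1$, so the hypothesis holds with $\nu=1>\frac12$. If $\Psi=e^\psi$
is admissible and $q>0$, then $e^{qr}\Psi$ is admissible, and its logarithm $\psi+qr$ has derivative at least $q$.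
\end{proof}

\begin{thebibliography}{9}

\bibitem{rp}
\emph{Isoperimetric regions in the plane with density $r^p$},
\texttt{http://nyjm.albany.edu/j/2010/16-4v.pdf}.

\bibitem{tamanini}
Tamanini,
\emph{Boundaries of Caccioppoli sets with H\"older-continuous normal vector},
J. reine angew. Math. 334 (1982).

\end{thebibliography}

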